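\title{A descriptive Banach space with no equivalent Kadec norm}

\begin{abstract}
An equivalent norm on a Banach space is a Kadec norm if the weak and norm
topologies coincide on its unit sphere. A space with such a norm is
descriptive; equivalently, it has countably many subsets whose traces on
weakly open sets give pieces of arbitrarily small norm diameter around every
point. We show that the converse fails. In ZFC we construct a descriptive
Banach space $X$ on which no equivalent norm has even the sequential
Kadec--Klee property. The space is built over a tree $T$ of height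
$\omega_1$; it is an Asplund space, and its quotient by a copy of $c_0(G)$ is
$C_0(T)$, which is not descriptive. We also show that a Banach space has an
equivalent Kadec norm exactly when the countably many subsets can be chosen
convex.
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces in this paper are real, and $w$ denotes the weak topology.
On the unit sphere of a Hilbert space the weak and norm topologies coincide,
because $\|x_\alpha-x\|^2=2-2\langle x_\alpha,x\rangle$ for unit vectors. On
the unit sphere of $c_0$ they do not: $e_0+e_n\to e_0$ weakly, at distance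
$1$. An equivalent norm $N$ on a Banach space $X$ is a \emph{Kadec norm} if
the weak and norm topologies coincide on $\{N=1\}$; that is, if every net in
$\{N=1\}$ that converges weakly to a point of $\{N=1\}$ converges to it in
norm. If this is required only of sequences, $N$ has the \emph{sequential
Kadec--Klee property}. A Kadec norm has this property.

Both properties depend on the norm, and the isomorphic question is which
spaces admit an equivalent Kadec norm. One would like a criterion that
mentions only the two topologies. The natural candidate says that the norm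
topology can be recovered from the weak topology with the help of countably
many sets.

\begin{definition}\label{def:P}
Let $d$ be a metric and $\tau$ a topology on $X$; we write $\|\cdot\|$ for the
metric of the norm.
\begin{enumerate}
\item[(a)] $X$ has $P(d,\tau)$ if there are sets $A_n\subset X$
($n\in\mathbb N$) such that for every $x\in X$ and $\varepsilon>0$ there are
$n$ and a $\tau$-open set $U$ with $x\in A_n\cap U$ and
$d\text{-}\operatorname{diam}(A_n\cap U)<\varepsilon$. We say that the $A_n$
\emph{witness} $P(d,\tau)$.
\item[(b)] $(X,w)$ has $d$-SLD (for ``small local diameter'') if for every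
$\varepsilon>0$ one can write $X=\bigcup_{n\in\mathbb N}X_{n,\varepsilon}$ so
that every $x\in X_{n,\varepsilon}$ has a $w$-open neighborhood $U$ with
$d\text{-}\operatorname{diam}(U\cap X_{n,\varepsilon})<\varepsilon$.
\end{enumerate}
\end{definition}

The properties $P(d,w)$ and $d$-SLD are the same. If the $A_n$ witness
$P(d,w)$, let $X_{n,\varepsilon}$ be the set of $x\in A_n$ that have a
$w$-open neighborhood $U$ with
$d\text{-}\operatorname{diam}(A_n\cap U)<\varepsilon$; conversely, the
countably many sets $X_{n,1/m}$ witness $P(d,w)$. The property
$P(\|\cdot\|,w)$ does not change when the norm is replaced by an equivalent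
one. A separable space has it for a trivial reason: take as $A_n$ the balls
with rational radii centered at the points of a countable dense set, and
$U=X$.

A family $\mathcal A$ of subsets of $X$ is \emph{$w$-isolated} if its members
are pairwise disjoint and each is relatively $w$-open in $\bigcup\mathcal A$;
a family is \emph{$\sigma$-isolated} if it is a countable union of
$w$-isolated families. A family $\mathfrak N$ is a \emph{network} for $w$ if
every $w$-open set is a union of members of $\mathfrak N$. The word
\emph{descriptive} is meant in the sense of Hansell \cite{Hansell}.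

\begin{theorem}[{\cite[Theorem 2.2.8]{thesis}}]\label{thm:known}
For every Banach space $X$ the following are equivalent.
\begin{enumerate}
\item[(i)] $(X,w)$ has $\|\cdot\|$-SLD; equivalently, $X$ has
$P(\|\cdot\|,w)$.
\item[(ii)] $X$ is descriptive.
\item[(iii)] $(X,w)$ has a $\sigma$-isolated network.
\item[(iv)] There is a metric $d$ on $X$, whose topology is finer than $w$,
such that $(X,w)$ has $d$-SLD; equivalently, $X$ has $P(d,w)$.
\item[(v)] There is a $w$-lower semicontinuous function $F:X\to[0,\infty)$
with $F(tx)=|t|F(x)$ for all real $t$ and
$\|\cdot\|\le F(\cdot)\le3\|\cdot\|$, such that the norm and weak topologies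
coincide on $\{x\in X:F(x)=1\}$.
\end{enumerate}
\end{theorem}

We work with (i) only. Conditions (ii)--(v) enter through
Theorem~\ref{thm:known} and nowhere else, so the definition of a descriptive
space will not be needed. The following question is raised in \cite{thesis}.

\begin{quote}
\emph{Is it true, for every Banach space $X$, that conditions {\rm(i)--(v)}
hold if and only if $X$ admits an equivalent Kadec norm?}
\end{quote}

There are reasons to expect a positive answer. A Kadec norm implies (i), with
the balls centered at the origin as the sets $A_n$
(Theorem~\ref{thm:convex}). Separable spaces satisfy both sides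
(Remark~\ref{rem:separable}). And the function $F$ in (v) lacks only one
property of a Kadec norm: if it is convex, then by homogeneity it is
subadditive, hence an equivalent Kadec norm. The answer is nevertheless
negative, and no set-theoretic hypothesis beyond ZFC is needed.

\begin{theorem}\label{thm:main}
There is a Banach space $X$ such that
\begin{enumerate}
\item[(1)] $X$ has $P(\|\cdot\|,w)$; hence $X$ satisfies {\rm(i)--(v)};
\item[(2)] for every equivalent norm $N$ on $X$ there are $x\in X$ and a
sequence $z_j\to x$ weakly with $N(z_j)=N(x)=1$ and $z_j\not\to x$ in norm.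
In particular $X$ has no equivalent Kadec norm.
\end{enumerate}
\end{theorem}

The gap between the two sides of the question is exactly convexity.

\begin{theorem}\label{thm:convex}
A Banach space $Z$ has an equivalent Kadec norm if and only if
$P(\|\cdot\|,w)$ is witnessed by a sequence of convex sets $A_n\subset Z$. In
particular a Kadec norm implies {\rm(i)}, and in the space $X$ of
Theorem~\ref{thm:main} the sets witnessing $P(\|\cdot\|,w)$ can never all be
chosen convex.
\end{theorem}

The space $X$ is a closed subspace of $\ell_\infty(T)\oplus_\infty
\ell_\infty(G)$, where $T$ is a tree (Section~\ref{sec:tree}) and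
$G=T\times\omega$. Its structure gives some further information.

\begin{theorem}\label{thm:structure}
Let $X$ be the space constructed in Section~\ref{sec:space}.
\begin{enumerate}
\item[(a)] No Banach space containing an isomorphic copy of $X$ has an
equivalent norm with the sequential Kadec--Klee property.
\item[(b)] $X$ contains $c_0(G)$ isometrically, $X/c_0(G)$ is isometric to
$C_0(T)$, and $X$ is an Asplund space. The quotient $C_0(T)$ fails {\rm(i)}.
So {\rm(i)--(v)} do not pass to quotients by $c_0(\Gamma)$, even for Asplund
spaces.
\end{enumerate}
\end{theorem}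

The construction starts from $C_0(T)$, where the indicator functions of the
initial segments of $T$ form too many weakly convergent, norm-separated
sequences for (i) to hold (Section~\ref{sec:tree}). We attach signed
coordinates to these functions. The new vectors $x_s$ no longer accumulate
weakly at one another, but the signs cancel in suitable midpoints
$\frac12(x_s+x_{s'})$, which still converge weakly
(Section~\ref{sec:space}). A norm, being convex, cannot ignore midpoints, and
this gives (2) (Section~\ref{sec:midpoints}). A family of nonconvex sets can
keep the midpoints apart from the $x_s$; we obtain such sets as sublevel sets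
of integer-valued counting functions, and this gives (1)
(Sections~\ref{sec:counting} and \ref{sec:good}).
Theorem~\ref{thm:convex} is proved first, in Section~\ref{sec:convex}, since
it tells us what to look for; the proof of Theorem~\ref{thm:main} does not
depend on it.

\section{Kadec norms and convex witnesses}\label{sec:convex}

We use one standard consequence of the Hahn--Banach theorem: a closed convex
set is weakly closed, so a convex norm-continuous function $f:Z\to\mathbb R$
is $w$-lower semicontinuous, meaning that
$\liminf f(x_\alpha)\ge f(x)$ whenever $x_\alpha\to x$ weakly. This applies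
to every equivalent norm.

\begin{lemma}\label{lem:lsc}
Let $x_\alpha\to x$ weakly in a Banach space $Z$.
\begin{enumerate}
\item[(a)] If $f,g:Z\to[0,\infty)$ are $w$-lower semicontinuous and
$f(x_\alpha)+g(x_\alpha)\to f(x)+g(x)$, then $f(x_\alpha)\to f(x)$.
\item[(b)] If $N$ is a Kadec norm and $\limsup N(x_\alpha)\le N(x)$, then
$x_\alpha\to x$ in norm. For sequences the same holds if $N$ is an equivalent
norm with the sequential Kadec--Klee property.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\limsup f(x_\alpha)\le f(x)+g(x)-\liminf g(x_\alpha)\le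
f(x)\le\liminf f(x_\alpha)$.

(b) If $x=0$, then $N(x_\alpha)\to0$. If $x\ne0$, lower semicontinuity gives
$N(x_\alpha)\to N(x)>0$. Then $x_\alpha/N(x_\alpha)\to x/N(x)$ weakly in
$\{N=1\}$, hence in norm, and we multiply back by $N(x_\alpha)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
Let $N$ be a Kadec norm and $A_q=\{N\le q\}$ for rational $q>0$. These sets
are convex. Suppose that they fail to witness $P(\|\cdot\|,w)$ at some $x$
and $\varepsilon$. Then for every rational $q>N(x)$ and $w$-open $U\ni x$ the
set $A_q\cap U$ contains $x$ and has diameter at least $\varepsilon$, so it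
contains a point $y_{q,U}$ with $\|y_{q,U}-x\|\ge\varepsilon/3$. Direct the
pairs $(q,U)$ by decreasing $q$ and decreasing $U$. Then $y_{q,U}\to x$ weakly
and $\limsup N(y_{q,U})\le N(x)$, which contradicts
Lemma~\ref{lem:lsc}(b).

Conversely, let nonempty convex sets $A_n$ witness $P(\|\cdot\|,w)$. We first
pack the sets into one convex function $\Phi$ with a Kadec-type property, and
then pass from $\Phi$ to a norm. The functions
$d_n(x)=\operatorname{dist}(x,A_n)$ are $1$-Lipschitz, and they are convex
because the $A_n$ are. Since $d_n\ge0$, the functions $d_n^2$ are convex too.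
With $c_n=2^{-n}(1+d_n(0))^{-2}$ put
\[
\Phi(x)=\|x\|^2+\sum_n c_n\bigl(d_n(x)^2+d_n(-x)^2\bigr).
\]
From $d_n(\pm x)\le\|x\|+d_n(0)\le(1+\|x\|)(1+d_n(0))$ we get
$c_nd_n(\pm x)^2\le2^{-n}(1+\|x\|)^2$, so the series converges uniformly on
bounded sets. Hence $\Phi$, and also $\Phi$ with any one summand removed, is
convex and continuous, and therefore $w$-lower semicontinuous. The function
$\Phi-\|\cdot\|^2$ is even and convex, so it is minimal at $0$, and
\begin{equation}\label{eq:coercive}
\Phi(x)\ge\Phi(0)+\|x\|^2 .
\end{equation}

\emph{Claim. If $x_\alpha\to x$ weakly and $\Phi(x_\alpha)\to\Phi(x)$, then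
$x_\alpha\to x$ in norm.} Lemma~\ref{lem:lsc}(a), applied to one summand and
the sum of the others, gives $d_n(x_\alpha)\to d_n(x)$ for all $n$. Given
$\varepsilon>0$, take $n$ and a $w$-open $U$ with $x\in A_n\cap U$ and
$\operatorname{diam}(A_n\cap U)<\varepsilon$. Addition is weakly continuous
and weak neighborhoods of $0$ contain balls, so there are a $w$-open $V\ni x$
and $\theta\in(0,\varepsilon)$ such that every point within distance $\theta$
of a point of $V$ lies in $U$. Eventually $x_\alpha\in V$ and
$d_n(x_\alpha)<\theta$, as $d_n(x)=0$. For such $\alpha$ there is $y\in A_n$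
with $\|x_\alpha-y\|<\theta$; then $y\in A_n\cap U$, so $\|y-x\|<\varepsilon$
and $\|x_\alpha-x\|<2\varepsilon$. This proves the claim.

The function $\Phi$ is not homogeneous, so we use the gauges of its sublevel
sets, and we need all levels at once. Enumerate the rationals $r>\Phi(0)$ as
$r_1,r_2,\dots$. The set $C_r=\{\Phi\le r\}$ is convex, symmetric, closed,
bounded by \eqref{eq:coercive}, and a neighborhood of $0$ by continuity of
$\Phi$. So its gauge $g_r(x)=\inf\{\lambda>0:x\in\lambda C_r\}$ is an
equivalent norm with closed unit ball $C_r$. Choose $M_k$ with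
$g_{r_k}\le M_k\|\cdot\|$ and put $N=\sum_k2^{-k}M_k^{-1}g_{r_k}$. This is an
equivalent norm, since $2^{-1}M_1^{-1}g_{r_1}\le N\le\|\cdot\|$. Let
$x_\alpha\to x$ weakly with $N(x_\alpha)=N(x)=1$. By
Lemma~\ref{lem:lsc}(a), $g_r(x_\alpha)\to g_r(x)$ for every $r$. Let
$r>\Phi(x)$ be rational; then $r>\Phi(0)$ by \eqref{eq:coercive}. By
continuity $\Phi((1+\theta)x)<r$ for some $\theta>0$, so $g_r(x)<1$. Hence
eventually $g_r(x_\alpha)<1$, and then $\Phi(x_\alpha)\le r$. Thus
$\limsup\Phi(x_\alpha)\le\Phi(x)\le\liminf\Phi(x_\alpha)$, and the claim gives
$x_\alpha\to x$ in norm. So $N$ is a Kadec norm.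

The statement about $X$ follows from Theorem~\ref{thm:main}(2).
\end{proof}

\begin{remark}\label{rem:separable}
The balls that witness $P(\|\cdot\|,w)$ in a separable space are convex, so
every separable Banach space has an equivalent Kadec norm. A counterexample
must be nonseparable, and it must have an obstruction that affects convex
witnesses only.
\end{remark}

\section{The tree, and why $C_0(T)$ fails (i)}\label{sec:tree}

Write $\omega=\{0,1,2,\dots\}$ and $\Sigma=\omega\times\{1,-1\}$. Let $T$ be
the set of all functions $t:\xi\to\Sigma$, where $\xi<\omega_1$ is a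
countable ordinal, called the \emph{length} $|t|$ of $t$. We order $T$ by
extension. The root is the empty function $\emptyset$, the set of
predecessors of a node is a countable well-ordered chain, and so any two nodes
below a common node are comparable. The largest common initial segment of
$s$ and $t$ is $s\wedge t$. The \emph{children} of $r$ are the nodes
$u=r^{\frown}(n,\sigma)$ with $(n,\sigma)\in\Sigma$; we write $n(u)=n$ and
$\sigma(u)=\sigma$. If $r<s$, exactly one child of $r$ lies below or at $s$,
namely the one with label $s(|r|)$. Intervals are denoted by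
$[\emptyset,t]=\{r:r\le t\}$, $(r,t]=\{p:r<p\le t\}$, $(r,t)=\{p:r<p<t\}$. A
node has \emph{limit length} if its length is a nonzero limit ordinal. The
union of a nonempty chain whose lengths are bounded below $\omega_1$ is a node
of $T$; in particular every increasing sequence has a supremum in $T$.

The sets $\{\emptyset\}$ and $(r,t]$ with $r<t$ form a base of a topology on
$T$: if $(r,t]$ and $(r',t']$ meet, then $r,r'$ are comparable and the
intersection is $(\max(r,r'),t\wedge t']$. We collect what we need.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] Each $[\emptyset,t]$ is open, closed and compact, and $T$ is a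
locally compact Hausdorff space.
\item[(b)] A compact set $K\subset T$ is covered by finitely many sets
$[\emptyset,s]$. So $K$ is countable, the lengths of its nodes are bounded
below $\omega_1$, and it contains only finitely many children of any given
node.
\item[(c)] If a net $t_\alpha$ converges to $p\in T$ and eventually
$t_\alpha\ne p$, then $p$ has limit length and for every $p'<p$ eventually
$t_\alpha\in(p',p)$.
\item[(d)] If $t_\alpha\to\infty$ in the one-point compactification
$T\cup\{\infty\}$, then for every $s$ eventually $t_\alpha\not\le s$.
\item[(e)] If $a\in C_0(T)$, then $|a|(T)\cup\{0\}$ is a countable compact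
subset of $\mathbb R$.
\end{enumerate}
\end{lemma}

Here $C_0(T)$ is the space of continuous $a:T\to\mathbb R$ such that
$\{|a|\ge\eta\}$ is compact for every $\eta>0$, with the supremum norm; these
are the functions that extend continuously to $T\cup\{\infty\}$ by
$a(\infty)=0$.

\begin{proof}
(a) The set $[\emptyset,t]=\{\emptyset\}\cup(\emptyset,t]$ is open. The map
$r\mapsto|r|$ is a homeomorphism of it onto the ordinal interval $[0,|t|]$
with the order topology, which is compact. If $p\not\le t$, then
$p\wedge t<p$ and $(p\wedge t,p]$ misses $[\emptyset,t]$, so $[\emptyset,t]$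
is closed. Incomparable nodes $p,p'$ are separated by $(p\wedge p',p]$ and
$(p\wedge p',p']$, and nodes $p<p'$ by $[\emptyset,p]$ and $(p,p']$.

(b) The sets $[\emptyset,s]$ form an open cover of $T$; each is countable and
contains at most one child of a given node.

(c) The root is isolated, and so is a child $u$ of $r$, since
$(r,u]=\{u\}$. So $p$ has limit length, and $(p',p]$ is a neighborhood of $p$.

(d) The complement of the compact set $[\emptyset,s]$ is a neighborhood of
$\infty$.

(e) The set is a continuous image of $T\cup\{\infty\}$, and
$\{a\ne0\}=\bigcup_n\{|a|\ge1/n\}$ is countable by (b).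
\end{proof}

The height $\omega_1$ serves one purpose, the following Baire-type lemma: in
any countable cover of $T$, one piece is cofinal above some node.

\begin{lemma}\label{lem:baire}
If $T=\bigcup_{n\in\mathbb N}T_n$, there are $n$ and $u\in T$ such that every
$v\ge u$ has an extension $s\ge v$ in $T_n$.
\end{lemma}

\begin{proof}
Otherwise, for every $n$ and $u$ there is $v\ge u$ with no extension in
$T_n$. Starting from any $u_1$ we find $u_1\le u_2\le\cdots$ such that
$u_{n+1}$ has no extension in $T_n$. The node $\bigcup_nu_n$ lies in some
$T_n$ and extends $u_{n+1}$, a contradiction.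
\end{proof}

All weak convergence in our examples comes from disjoint supports.

\begin{lemma}\label{lem:disjoint}
Let $Y$ be a closed subspace of $\ell_\infty(\Gamma)$ and let $h_j\in Y$ have
pairwise disjoint supports and $\|h_j\|\le C$. Then $h_j\to0$ weakly in $Y$.
\end{lemma}

\begin{proof}
Let $f\in Y^*$ and choose signs $\theta_j$ with $\theta_jf(h_j)=|f(h_j)|$.
Since $\|\sum_{j\le m}\theta_jh_j\|\le C$, we get
$\sum_{j\le m}|f(h_j)|\le C\|f\|$ for all $m$, so $f(h_j)\to0$.
\end{proof}

By Lemma~\ref{lem:top}(a), $a_s=1_{[\emptyset,s]}$ belongs to $C_0(T)$.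

\begin{proposition}\label{prop:C0T}
The space $C_0(T)$ fails {\rm(i)}.
\end{proposition}

\begin{proof}
Suppose that $C_0(T)=\bigcup_nX_n$ as in the definition of SLD with
$\varepsilon=1$. Let $T_n=\{t:a_t\in X_n\}$ and take $n,u$ from
Lemma~\ref{lem:baire}. Pick $t\in T_n$ with $t\ge u$, and $s_k\in T_n$ with
$s_k\ge t^{\frown}(k,1)$ for each $k\in\omega$. The functions
$a_{s_k}-a_t=1_{(t,s_k]}$ have norm $1$ and disjoint supports, so
$a_{s_k}\to a_t$ weakly. Every weak neighborhood $U$ of $a_t$ therefore
contains some $a_{s_k}$, and $\operatorname{diam}(U\cap X_n)\ge1$, a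
contradiction.
\end{proof}

By Theorem~\ref{thm:convex}, $C_0(T)$ has no equivalent Kadec norm either.
But the obstruction is too strong for our purpose: it makes no use of
convexity, and so it destroys (i) as well. We want to stop $a_{s_k}$ from
converging to $a_t$ while keeping the convergence of convex combinations.

\section{The space $X$}\label{sec:space}

Let $G=T\times\omega$. Elements of
$\ell_\infty(T)\oplus_\infty\ell_\infty(G)=\ell_\infty(T\cup G)$ are written
$z=(a,b)$, with $\|z\|=\max(\|a\|_\infty,\|b\|_\infty)$. For $s\in T$ let
$x_s=(a_s,b_s)$, where $a_s=1_{[\emptyset,s]}$ and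
\[
b_s(r,k)=\begin{cases}\sigma&\text{if } r<s,\ s(|r|)=(n,\sigma)
\text{ and } k\le n,\\ 0&\text{otherwise.}\end{cases}
\]
Thus the row $b_s(r,\cdot)$ records the step that the path to $s$ takes on
leaving $r$: if it passes through the child $u$, the row has the value
$\sigma(u)$ in the places $0,\dots,n(u)$ and is $0$ afterwards. For $g\in G$
let $e_g=(0,1_{\{g\}})$. Let $X_0$ be the linear span of all $x_s$ and $e_g$,
and let $X$ be its norm closure. For every $z=(a,b)\in X$,
\begin{equation}\label{eq:c0}
a\in C_0(T)\qquad\text{and}\qquad b(r,\cdot)\in c_0(\omega)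
\ \text{ for each } r\in T,
\end{equation}
since both properties hold for the generators and pass to linear
combinations and uniform limits. Let $\tau_p$ be the topology on $X$ of
pointwise convergence on $T\cup G$. Coordinate functionals are bounded, so
$\tau_p$ is coarser than $w$.

The effect of the new coordinates is visible at a single node. Fix $t$ and
let $u_n^\pm=t^{\frown}(n,\pm1)$. The rows of $b_{u_n^\pm}$ and $b_t$ agree
except at $r=t$, where the row of $b_t$ is zero. Hence
\begin{equation}\label{eq:onenode}
x_{u_n^\pm}-x_t=\bigl(1_{\{u_n^\pm\}},\ \pm1_{\{t\}\times\{0,\dots,n\}}\bigr).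
\end{equation}
The first components tend to $0$ weakly in $C_0(T)$; this is the sequence
that was used in Proposition~\ref{prop:C0T}. In $X$ the pointwise limit of
\eqref{eq:onenode} is $(0,\pm1_{\{t\}\times\omega})$, which violates
\eqref{eq:c0}, so $(x_{u_n^+})$ has no weakly convergent subsequence. In fact
the set $\{x_s:s\in T\}$ is $\tau_p$-discrete: the conditions
$a(t)>\frac12$ and $|b(t,0)|<\frac12$ hold for $x_s$ only if $s\ge t$ and
$s\not>t$, that is, $s=t$. On the other hand, adding the two cases of
\eqref{eq:onenode} cancels the second components:
\[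
\tfrac12\bigl(x_{u_n^+}+x_{u_n^-}\bigr)-x_t
=\bigl(\tfrac12 1_{\{u_n^+,u_n^-\}},\,0\bigr).
\]
These vectors have norm $\frac12$ and disjoint supports, so the midpoints
converge weakly to $x_t$ and not in norm.

This explains the signs. The index $k$ is there to push the pointwise limit
of $x_{u_n^+}$ out of the space. With a single coordinate $b(t)$ per node,
\eqref{eq:onenode} would read $(1_{\{u_n^\pm\}},\pm1_{\{t\}})$; the averages
of these vectors over the nodes $u_0^+,\dots,u_{m-1}^+$ converge in norm to
$(0,1_{\{t\}})$, so this vector would belong to the space, and $x_{u_n^+}$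
would again be a weakly convergent sequence at distance $1$ from its limit.

\section{Midpoints rule out the Kadec--Klee property}\label{sec:midpoints}

The cancellation persists when the children are replaced by arbitrary
extensions of them.

\begin{lemma}\label{lem:mid}
Let $t\in T$, $n_1<n_2<\cdots$, $s_j\ge t^{\frown}(n_j,1)$,
$s_j'\ge t^{\frown}(n_j,-1)$ and $z_j=\frac12(x_{s_j}+x_{s'_j})$. Then
$z_j\to x_t$ weakly and $\|z_j-x_t\|=\frac12$.
\end{lemma}

\begin{proof}
Let $h_j=z_j-x_t$. Its first component is
$\frac12 1_{(t,s_j]}+\frac12 1_{(t,s'_j]}$, and the two intervals are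
disjoint. Consider the row of its second component at a node $r$. If $r<t$,
then $s_j(|r|)=s'_j(|r|)=t(|r|)$, so the three vectors have the same row and
the row of $h_j$ is zero. If $r=t$, the row is
$\frac12 1_{k\le n_j}-\frac12 1_{k\le n_j}-0=0$. If $r\not\le t$, the row of
$b_t$ is zero, and the row of $b_{s_j}$ is nonzero only if $r<s_j$, which
forces $r\ge t^{\frown}(n_j,1)$; likewise the row of $b_{s'_j}$ is nonzero
only if $r\ge t^{\frown}(n_j,-1)$. At most one of these holds, so the entries
are $0$ or $\pm\frac12$. Hence $\|h_j\|=\frac12$, and $h_j$ is supported by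
the nodes above or at $t^{\frown}(n_j,\pm1)$ and their rows. These supports
are disjoint for different $j$, and Lemma~\ref{lem:disjoint} applies.
\end{proof}

A Kadec--Klee norm must therefore be larger, by a definite amount $\eta_t$,
at these midpoints than at $x_t$. By convexity it is then larger by that
amount at one of the endpoints $x_s$, $x_{s'}$. Lemma~\ref{lem:baire}
produces a region of the tree where there is no room for such an increase.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Suppose that $N$ is an equivalent norm on $X$ with the sequential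
Kadec--Klee property.

\emph{Claim. For each $t\in T$ there is $\eta_t>0$ such that, for all but
finitely many $n$, we have $N(\frac12(x_s+x_{s'}))>N(x_t)+\eta_t$ whenever
$s\ge t^{\frown}(n,1)$ and $s'\ge t^{\frown}(n,-1)$.} If this fails for $t$,
then for each $\eta>0$ there are infinitely many $n$ admitting $s,s'$ with the
reverse inequality. So we can choose $n_1<n_2<\cdots$ and $z_j$ as in
Lemma~\ref{lem:mid} with $N(z_j)\le N(x_t)+1/j$. By
Lemma~\ref{lem:lsc}(b), $z_j\to x_t$ in norm, although
$\|z_j-x_t\|=\frac12$.

Choose rationals $\rho_t$ with $N(x_t)<\rho_t<N(x_t)+\eta_t$, and put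
$T_\rho=\{t:\rho_t=\rho\}$. These countably many sets cover $T$, so
Lemma~\ref{lem:baire} gives $\rho$ and $u$ such that every $v\ge u$ has an
extension in $T_\rho$. Pick $t\in T_\rho$ with $t\ge u$, and for every $n$
pick $s_n,s'_n\in T_\rho$ extending $t^{\frown}(n,1)$ and $t^{\frown}(n,-1)$.
Then $N(x_{s_n})<\rho$ and $N(x_{s'_n})<\rho$, so by convexity
\[
N\bigl(\tfrac12(x_{s_n}+x_{s'_n})\bigr)<\rho=\rho_t<N(x_t)+\eta_t
\qquad\text{for all } n,
\]
which contradicts the claim.
\end{proof}

\begin{remark}\label{rem:height}
Lemma~\ref{lem:baire} cannot be dispensed with. The nodes of finite length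
form a countable tree in which the midpoints of Lemma~\ref{lem:mid} still
converge weakly, but the closed span of the corresponding $x_s$ is separable
and has an equivalent Kadec norm by Remark~\ref{rem:separable}.
\end{remark}

\section{Counting functions}\label{sec:counting}

A Kadec norm is a lower semicontinuous function whose convergence upgrades
weak convergence to norm convergence, and its sublevel sets witness
$P(\|\cdot\|,w)$. The same mechanism works for a countable family of
integer-valued functions, with no convexity. Recall that
$\varphi:Z\to\omega$ is $\tau$-lower semicontinuous if each set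
$\{\varphi\ge K\}$ is $\tau$-open.

\begin{lemma}\label{lem:reduction}
Let $\tau$ be a topology on a Banach space $Z$ coarser than $w$, and let
$\varphi_1,\varphi_2,\dots:Z\to\omega$ be $\tau$-lower semicontinuous. Suppose
that $z_\alpha\to z$ in norm whenever $z_\alpha\to z$ in $\tau$ and, for each
$l$, eventually $\varphi_l(z_\alpha)=\varphi_l(z)$. Then $Z$ has
$P(\|\cdot\|,\tau)$, and hence $P(\|\cdot\|,w)$.
\end{lemma}

\begin{proof}
Consider the countably many sets $\{y:\varphi_l(y)\le n_l\text{ for }l\le m\}$
with $m\in\mathbb N$ and $n_1,\dots,n_m\in\omega$. Suppose that they fail to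
witness $P(\|\cdot\|,\tau)$ at some $x,\varepsilon$. Then for every $m$ and
$\tau$-open $U\ni x$ the set
$\{y\in U:\varphi_l(y)\le\varphi_l(x)\text{ for }l\le m\}$ contains $x$ and
has diameter at least $\varepsilon$, so it contains $y_{m,U}$ with
$\|y_{m,U}-x\|\ge\varepsilon/3$. Direct the pairs $(m,U)$ by increasing $m$
and decreasing $U$. Then $y_{m,U}\to x$ in $\tau$. For each $l$ we have
$\varphi_l(y_{m,U})\le\varphi_l(x)$ once $m\ge l$, and eventually
$\varphi_l(y_{m,U})\ge\varphi_l(x)$ by lower semicontinuity. The hypothesis
gives $y_{m,U}\to x$ in norm, a contradiction.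
\end{proof}

We apply this with $\tau=\tau_p$. The functions $\varphi_l$ must jump along
every net that converges pointwise and not uniformly. Four sequences show
what has to be detected. Fix $t$ and let $u_n=t^{\frown}(n,1)$.
\begin{enumerate}
\item[(M1)] The midpoints $z_j\to x_t$ of Lemma~\ref{lem:mid}.
\item[(M2)] $y_n=x_{u_n}-\sum_{k\le n}e_{(t,k)}=x_t+(1_{\{u_n\}},0)\to x_t$.
\item[(M3)] $e_{(t,k)}\to0$ as $k\to\infty$.
\item[(M4)] $e_{(u_n,0)}\to0$ as $n\to\infty$.
\end{enumerate}
All four converge weakly, by Lemma~\ref{lem:disjoint}, and not in norm. In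
(M1) the first component acquires new values. In the other three the second
component departs from the pattern that it has for the vectors $x_s$: in (M2)
the row at $t$ is not the one prescribed by the child $u_n$, in (M3) the row
at $t$ is not decreasing in modulus, and in (M4) a row is large at a node
where $a$ vanishes. We first show that each $z\in X$ follows the pattern, up
to a small error, outside finitely many rows. The violations can then be
counted.

For $z=(a,b)\in X$, a node $r$, a child $u$ of $r$ and $k\in\omega$, put
\[
D_z(r,u,k)=b(r,k)-\sigma(u)\,a(u)\,1_{k\le n(u)} .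
\]
This is the deviation of the row at $r$ from the row prescribed by $u$. It is
linear in $z$, and $|D_z(r,u,k)|\le2\|z\|$.

\begin{lemma}\label{lem:exact}
Let $y=\sum_{j\le L}c_jx_{s_j}+(0,v)\in X_0$ with $v$ finitely supported,
and write $y=(a_y,b_y)$. Let $F$ be the finite set consisting of all $s_j$,
all $s_j\wedge s_l$ and all $r$ with $v(r,\cdot)\ne0$. For $r\notin F$:
$D_y(r,u,k)=0$ for all $k$ whenever $u$ is a child of $r$ with $a_y(u)\ne0$;
$|b_y(r,k)|\le|a_y(r)|$ for all $k$; and $|b_y(r,k)|$ is nonincreasing in $k$.
\end{lemma}

\begin{proof}
Let $r\notin F$. If no $s_j$ satisfies $s_j\ge r$, then $a_y$ vanishes at $r$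
and at its children, and $b_y(r,\cdot)=0$. Otherwise every $s_j\ge r$
satisfies $s_j>r$, and all of them lie above or at the same child
$u_0=r^{\frown}(n,\sigma)$, for two that pass through different children would
have $s_j\wedge s_l=r$. With $c=\sum_{s_j\ge r}c_j$ we get
$a_y(r)=a_y(u_0)=c$, $a_y(u)=0$ for the other children $u$ of $r$, and
$b_y(r,k)=\sigma c1_{k\le n}$. The three statements hold in both cases.
\end{proof}

\begin{lemma}\label{lem:approx}
Let $z=(a,b)\in X$ and $\eta>0$. There is a finite set $F\subset T$ such that
for all $r\notin F$:
\begin{enumerate}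
\item[($\alpha$)] if $u$ is a child of $r$ with $|a(u)|\ge\eta$, then
$|D_z(r,u,k)|<2\eta$ for all $k$;
\item[($\beta$)] $|b(r,k)|<|a(r)|+2\eta$ for all $k$;
\item[($\gamma$)] $|b(r,k)|<|b(r,k')|+2\eta$ for all $k'<k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $y\in X_0$ with $\|z-y\|<\eta$ and take $F$ from
Lemma~\ref{lem:exact}. If $|a(u)|\ge\eta$, then $a_y(u)\ne0$, so
$|D_z(r,u,k)|=|D_{z-y}(r,u,k)|<2\eta$. Next,
$|b(r,k)|<|b_y(r,k)|+\eta\le|a_y(r)|+\eta<|a(r)|+2\eta$, and
$|b(r,k)|<|b_y(r,k)|+\eta\le|b_y(r,k')|+\eta<|b(r,k')|+2\eta$.
\end{proof}

\subsection*{Violations in the second component}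
For rationals $q,\delta>0$, and $0<q'<q$ in the third case, let
\begin{align*}
R_{q,\delta}(z)&=\{(r,k):\text{some child $u$ of $r$ has }|a(u)|>q
\text{ and }|D_z(r,u,k)|>\delta\},\\
Q_\delta(z)&=\{(r,k):|b(r,k)|>|b(r,k')|+\delta\text{ for some }k'<k\},\\
S_{q',q}(z)&=\{(r,k):|a(r)|<q'\text{ and }|b(r,k)|>q\}.
\end{align*}

\begin{lemma}\label{lem:RQS}
These sets are finite for every $z\in X$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:approx} with $\eta=\min(q,\delta/2)$, $\eta=\delta/2$
and $\eta=(q-q')/2$ respectively. Then ($\alpha$), ($\gamma$), ($\beta$) show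
that a node $r\notin F$ does not occur as a first coordinate; for $S_{q',q}$,
note that $|a(r)|<q'$ gives $|b(r,k)|<q'+(q-q')=q$. Now fix $r\in F$. Elements
$(r,k)$ of $Q_\delta(z)$ and $S_{q',q}(z)$ have $|b(r,k)|>\delta$ and
$|b(r,k)|>q$, so they are finitely many by \eqref{eq:c0}. For
$R_{q,\delta}(z)$, only finitely many children $u$ of $r$ lie in the compact
set $\{|a|\ge q\}$, and for each of them $D_z(r,u,k)=b(r,k)$ when $k>n(u)$,
so $|D_z(r,u,k)|>\delta$ for finitely many $k$.
\end{proof}

\subsection*{Oscillations of the first component}
To detect nonuniform convergence of $a_\alpha$ we count how many separate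
visits $a$ pays to an open set $J$ of values. Two visits on one branch count
separately if between them $a$ enters a second open set $I$ far from $J$;
visits at incomparable nodes always count separately. We use pairs $(J,I)$ of
two types, with rational parameters:
\begin{enumerate}
\item[] \emph{type 1}: $J=(j_1,j_2)$, $I=\mathbb R\setminus[i_1,i_2]$, where
$i_1<j_1<j_2<i_2$ and $0\notin[j_1,j_2]$;
\item[] \emph{type 2}: $J=\{x:|x|>q\}$, $I=\{x:|x|<q'\}$, where $0<q'<q$.
\end{enumerate}
A pair of type 1 sees departures from a nonzero value, and a pair of type 2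
sees departures from $0$. In both types $\overline J\cap\overline I=\emptyset$
and $0\notin\overline J$. A finite set $P\subset T$ is \emph{admissible} for
$a\in C_0(T)$ if $a(p)\in J$ for all $p\in P$, and for any $p<p'$ in $P$
there is a \emph{separator}, a node $r\in(p,p')$ with $a(r)\in I$. For
$z=(a,b)\in X$ let $W_{J,I}(z)$ be the supremum of the cardinalities of the
admissible sets for $a$.

\begin{lemma}\label{lem:W}
$W_{J,I}(z)<\infty$ for every $z=(a,b)\in X$.
\end{lemma}

\begin{proof}
Since $0\notin\overline J$, the closed set $\{a\in\overline J\}$ lies in some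
$\{|a|\ge\eta\}$, so it is compact and is covered by finitely many intervals
$[\emptyset,s]$. Fix one of them and let $p\le s$. Since
$\overline J\cap\overline I=\emptyset$, we have $a(p)\notin\overline J$ or
$a(p)\notin\overline I$, and by continuity $p$ has a neighborhood
$\{\emptyset\}$ or $(p',p]$ on which $a$ avoids $J$ or avoids $I$. Finitely
many of these neighborhoods cover $[\emptyset,s]$. Each is a chain that
contains the interval between any two of its points. If it contained two
points of an admissible set, it would contain their separator, and $a$ would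
take values in both $J$ and $I$ on it. So the cardinality of an admissible set
is at most the total number of these neighborhoods.
\end{proof}

The condition $0\notin\overline J$ bounds the number of branches: if $0\in J$,
any finite set of children of the root is admissible for $a=0$. The condition
$\overline J\cap\overline I=\emptyset$ bounds the count along one branch.

\begin{example}\label{ex:models}
Each model sequence is detected. Let all parameters be less than $1$. In
(M2), $R_{q,\delta}(x_t)=\emptyset$, since $D_{x_t}(r,u,k)=0$ for $u\le t$ and
$a_t(u)=0$ for $u\not\le t$, while $D_{y_n}(t,u_n,k)=-1$ for $k\le n$ puts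
$(t,0),\dots,(t,n)$ into $R_{q,\delta}(y_n)$. In (M3),
$(t,k)\in Q_\delta(e_{(t,k)})$ for $k\ge1$, and in (M4),
$(u_n,0)\in S_{q',q}(e_{(u_n,0)})$, while $Q_\delta(0)$ and $S_{q',q}(0)$ are
empty. For any pair $(J,I)$, the number $W_{J,I}(x_s)$ does not depend on
$s$: it is $0$ if $1\notin J$, and it is $1$ if $1\in J$, because then
admissible sets lie in the chain $[\emptyset,s]$, which contains no
separator. So the functions $W_{J,I}$, which depend on $a$ alone, do not see
(M2). They do see (M1): for $J=(\frac14,\frac34)$ and
$I=\mathbb R\setminus[\frac18,\frac78]$ we have $W_{J,I}(x_s)=0$ for all $s$,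
while $W_{J,I}(z_j)=2$, since $\{s_j,s'_j\}$ is admissible and each of the
chains $(t,s_j]$, $(t,s'_j]$, where $a=\frac12$, holds at most one point of an
admissible set. The set $\{W_{J,I}\le0\}$ contains every $x_s$ and none of
the midpoints; this is the nonconvexity that Theorem~\ref{thm:convex}
requires.
\end{example}

\subsection*{Semicontinuity and good nets}
Membership of a given $(r,k)$ in $R_{q,\delta}(z)$, $Q_\delta(z)$ or
$S_{q',q}(z)$ is witnessed by at most two strict inequalities between
continuous functions of finitely many coordinates of $z$ (fix the child $u$,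
or the index $k'$). Admissibility of a given $P$ is witnessed by finitely many
conditions $a(p)\in J$, $a(r)\in I$ with $J,I$ open. Hence, if
$z_\alpha=(a_\alpha,b_\alpha)\to z=(a,b)$ in $\tau_p$:
\begin{enumerate}
\item[(S1)] the finite set $R_{q,\delta}(z)$ is eventually contained in
$R_{q,\delta}(z_\alpha)$, and the same holds for $Q_\delta$ and $S_{q',q}$;
\item[(S2)] a set $P$ that is admissible for $a$ is eventually admissible for
$a_\alpha$, with the same separators.
\end{enumerate}
So the countably many functions $|R_{q,\delta}|$, $|Q_\delta|$, $|S_{q',q}|$,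
$W_{J,I}:X\to\omega$ are $\tau_p$-lower semicontinuous. Enumerate them as
$\varphi_1,\varphi_2,\dots$. A net $(z_\alpha)$ in $X$ is \emph{good} for
$z\in X$ if $z_\alpha\to z$ in $\tau_p$ and, for each $l$, eventually
$\varphi_l(z_\alpha)=\varphi_l(z)$. Subnets of good nets are good. For a good
net, (S1) and the equality of cardinalities give, for each choice of
parameters,
\begin{equation}\label{eq:equal}
R_{q,\delta}(z_\alpha)=R_{q,\delta}(z),\quad Q_\delta(z_\alpha)=Q_\delta(z),
\quad S_{q',q}(z_\alpha)=S_{q',q}(z)\quad\text{eventually.}
\end{equation}

\begin{proposition}\label{prop:good}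
If $(z_\alpha)$ is good for $z$, then $\|z_\alpha-z\|\to0$.
\end{proposition}

Proposition~\ref{prop:good} and Lemma~\ref{lem:reduction} show that $X$ has
$P(\|\cdot\|,\tau_p)$, hence $P(\|\cdot\|,w)$, and Theorem~\ref{thm:known}
gives (i)--(v). This proves Theorem~\ref{thm:main}(1), once the proposition
is established.

\section{Good nets converge in norm}\label{sec:good}

If convergence is not uniform, there are coordinates, moving with $\alpha$, at
which $z_\alpha$ stays away from $z$. We follow these coordinates to their
limit in $T\cup\{\infty\}$ and in each case exhibit a counting function that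
jumps. On the way we must decide, for uncountably many nodes $r$ at once,
questions such as whether $r<t_\alpha$ eventually. Universal nets do this. A
net in a set $Y$ is \emph{universal} if for every $B\subset Y$ it is
eventually in $B$ or eventually in $Y\setminus B$. Every net has a universal
subnet; the image of a universal net under any map is universal; a universal
net in a compact space converges. A universal net that is eventually in
$B_1\cup\dots\cup B_m$ is eventually in one $B_j$, since it cannot be
eventually outside each.

One combinatorial move is used twice: a point of an admissible set may be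
slid upward along a stretch where $a$ avoids $I$.

\begin{lemma}\label{lem:exchange}
Let $P$ be admissible for $a$, let $e_0\in P$, and let $m>e_0$ satisfy
$a(m)\in J$ and $a(r)\notin I$ for all $r\in(e_0,m)$. Then $m\notin P$, and
$P'=(P\setminus\{e_0\})\cup\{m\}$ is admissible for $a$, with $|P'|=|P|$.
\end{lemma}

\begin{proof}
If $m\in P$, the pair $e_0<m$ would have a separator in $(e_0,m)$. Let
$e\in P\setminus\{e_0\}$ be comparable with $m$. If $e<m$, then $e$ and $e_0$
are comparable; $e_0<e$ would put their separator in $(e_0,m)$, so $e<e_0$ and
their separator lies in $(e,m)$. If $e>m$, a separator $r\in(e_0,e)$ is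
comparable with $m$; it is not in $(e_0,m)$, and $r\ne m$ because
$a(m)\in J$ and $J\cap I=\emptyset$; so $r\in(m,e)$.
\end{proof}

Now let $z_\alpha=(a_\alpha,b_\alpha)$ be good for $z=(a,b)$.

\subsection*{Step 1: $a_\alpha\to a$ uniformly}
Suppose not. Passing to a subnet, there are $\varepsilon>0$ and
$t_\alpha\in T$ with $|a_\alpha(t_\alpha)-a(t_\alpha)|\ge\varepsilon$, and we
may assume that the net $(z_\alpha,t_\alpha)$ in $X\times T$ is universal.
Then $t_\alpha\to p$ for some $p\in T\cup\{\infty\}$. In three of the four
cases below we find, for large $\alpha$, a set of cardinality $W_{J,I}(z)+1$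
that is admissible for $a_\alpha$, which contradicts goodness. The remaining
case is the one modeled by (M2).

\medskip\noindent\textbf{Case A: $p\in T$.}
Eventually $|a_\alpha(p)-a(p)|<\varepsilon$, so $t_\alpha\ne p$. By
Lemma~\ref{lem:top}(c), $p$ has limit length and for each $p'<p$ eventually
$t_\alpha\in(p',p)$. Let $c=a(p)$. Since $a(t_\alpha)\to c$, eventually
$|a_\alpha(t_\alpha)-c|>\varepsilon/2$. So $a_\alpha$ has a spike just below
$p$, where $a$ is nearly constant. To add a point to an admissible set we need
a stretch below $p$ that a given finite set $E\subset T$ does not touch. If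
$e\in E$ and $e\not\ge p$, then $e\wedge p<p$. As $p$ has limit length, all
$p'<p$ from some point on satisfy $e\wedge p<p'$ for all such $e$. For such
$p'$ and every $e\in E$:
\begin{equation}\label{eq:dagger}
e<p\ \Rightarrow\ e<p';\qquad
e>x\text{ for some }x\in[p',p)\ \Rightarrow\ e\ge p .
\end{equation}
The first implication holds because $e=e\wedge p$; for the second,
$e\not\ge p$ would give $x\le e\wedge p<p'\le x$.

\medskip\noindent\emph{Case A1: $c\ne0$.} The spike will serve as a new
separator. Take a pair of type 1 with $c\in J$ and
$[i_1,i_2]\subset(c-\frac\varepsilon2,c+\frac\varepsilon2)$; then eventually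
$a_\alpha(t_\alpha)\in I$. Let $P$ be admissible for $a$ with
$|P|=W_{J,I}(z)$. We may assume that
\begin{equation}\label{eq:ddagger}
\text{for every $e\in P$ with $e<p$ there is $r_e\in(e,p)$ with
$a(r_e)\in I$.}
\end{equation}
Indeed, if this fails for $e_0$, Lemma~\ref{lem:exchange} with $m=p$ replaces
$P$ by an admissible set of the same cardinality that contains $p$, and for
such a set \eqref{eq:ddagger} is part of admissibility. Let $E$ consist of
$P$ and the nodes $r_e$. By continuity of $a$ at $p$, choose $p'<p$ with
$a(p')\in J$ such that \eqref{eq:dagger} holds. Then $p'\notin P$, by the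
first implication. We claim that $P\cup\{p'\}$ is admissible for $a_\alpha$
when $\alpha$ is large. By (S2) and pointwise convergence, $P$ is admissible
for $a_\alpha$, $a_\alpha(p')\in J$ and $a_\alpha(r_e)\in I$. If $e\in P$ and
$e<p'$, then $r_e<p$ gives $r_e<p'$, so $r_e$ separates $e$ and $p'$. If
$e>p'$, then $e\ge p$, so $t_\alpha\in(p',p)$ separates $p'$ and $e$. Thus
$W_{J,I}(z_\alpha)>W_{J,I}(z)$ eventually, a contradiction.

\medskip\noindent\emph{Case A2: $c=0$.} Now the spike itself is the new point.
Take a pair of type 2 with $q<\varepsilon/2$; then eventually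
$a_\alpha(t_\alpha)\in J$. Let $P$ be admissible for $a$ with
$|P|=W_{J,I}(z)$, let $E=P$, and choose $p'<p$ with $|a(p')|<q'$ such that
\eqref{eq:dagger} holds. For large $\alpha$, $P$ is admissible for $a_\alpha$,
both $a_\alpha(p')$ and $a_\alpha(p)$ lie in $I$, and $t_\alpha\in(p',p)$, so
$t_\alpha\notin P$ by the first implication. If $e\in P$ and $e<t_\alpha$,
then $e<p'<t_\alpha$, and $p'$ separates. If $e>t_\alpha$, then $e\ge p$, and
$e\ne p$ since $a(p)=0\notin J$; so $t_\alpha<p<e$, and $p$ separates. Hence
$P\cup\{t_\alpha\}$ is admissible for $a_\alpha$, a contradiction.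

\medskip\noindent\textbf{Case B: $p=\infty$.}
For every $s$ eventually $t_\alpha\not\le s$. Also $a(t_\alpha)\to0$, so
eventually $|a_\alpha(t_\alpha)|>\varepsilon/2$. A countable closed subset of
$\mathbb R$ has open dense complement, so by Lemma~\ref{lem:top}(e) there are
rationals $0<q'<q<\varepsilon/2$ with
\begin{equation}\label{eq:gap}
|a|(T)\cap[q',q]=\emptyset .
\end{equation}
Use the pair of type 2 with these parameters. Let $P$ be admissible for $a$
with $|P|=W_{J,I}(z)$, and fix separators. For large $\alpha$, $P$ is
admissible for $a_\alpha$ with the same separators, $t_\alpha\not\le e$ for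
all $e\in P$, and $a_\alpha(t_\alpha)\in J$. By goodness $P\cup\{t_\alpha\}$,
which has $|P|+1$ elements, is eventually not admissible for $a_\alpha$. This
can only happen because some $e\in P$ with $e<t_\alpha$ is not separated from
$t_\alpha$. As $P$ is finite, universality gives one $e_0\in P$ such that
eventually $e_0<t_\alpha$ and
\begin{equation}\label{eq:large}
|a_\alpha(r)|\ge q'\qquad\text{for all } r\in(e_0,t_\alpha).
\end{equation}
So $a_\alpha$ stays large along a path from $e_0$ to a node that escapes to
infinity. We locate the place where these paths leave the support of $a$. Let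
\[
M=\{r\in T: r<t_\alpha\text{ eventually}\}.
\]
This is a downward closed chain containing $e_0$, and by universality
$r\notin M$ implies that eventually $r\not<t_\alpha$. If $r\in M$ and
$r>e_0$, then \eqref{eq:large} and pointwise convergence give $|a(r)|\ge q'$.
So $M\setminus[\emptyset,e_0]$ lies in the compact set $\{|a|\ge q'\}$, the
lengths in $M$ are bounded below $\omega_1$, and $m=\bigcup M$ is a node of
$T$ with $m\ge e_0$.

\medskip\noindent\emph{Case B1: $m\in M$.} The paths pass through $m$ and
then fan out through its children. This is the configuration of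
Proposition~\ref{prop:C0T}, which $W_{J,I}$ cannot see, and it is here that
the second component is needed. For large $\alpha$ let $u_\alpha\le t_\alpha$
be the child of $m$ on the path to $t_\alpha$. A fixed child $u$ of $m$ is
not in $M$, so eventually $u\not<t_\alpha$; also eventually $t_\alpha\ne u$.
Hence eventually $u_\alpha\ne u$. Only $2k$ children of $m$ have $n(u)<k$, so
for every $k$ eventually $n(u_\alpha)\ge k$. Moreover
$|a_\alpha(u_\alpha)|\ge q'$: by \eqref{eq:large} if $u_\alpha<t_\alpha$, as
$e_0\le m<u_\alpha$, and because $|a_\alpha(t_\alpha)|>\varepsilon/2>q'$ if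
$u_\alpha=t_\alpha$. By \eqref{eq:c0} we can choose $k$ such that
$|b(m,k)|<q'/4$ and $k>n(u)$ for each of the finitely many children $u$ of
$m$ with $|a(u)|>q'/2$. For these children
$|D_z(m,u,k)|=|b(m,k)|<q'/4$, so $(m,k)\notin R_{q'/2,q'/2}(z)$. But
eventually $|b_\alpha(m,k)|<q'/4$ and $n(u_\alpha)\ge k$, so
\[
|D_{z_\alpha}(m,u_\alpha,k)|
=|b_\alpha(m,k)-\sigma(u_\alpha)a_\alpha(u_\alpha)|
\ge q'-\tfrac{q'}4>\tfrac{q'}2 ,
\]
and $(m,k)\in R_{q'/2,q'/2}(z_\alpha)$. This contradicts \eqref{eq:equal}.

\medskip\noindent\emph{Case B2: $m\notin M$.} Then $e_0<m$. Every $r<m$ lies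
below some element of $M$, so $M=\{r:r<m\}$, and $m$ has limit length, since
otherwise the union of its proper initial segments would be its parent. The
paths now branch off below $m$, later and later, so $m$ and $t_\alpha$ can be
counted separately: eventually $m\not<t_\alpha$ and $t_\alpha\not\le m$, that
is, $m$ and $t_\alpha$ are incomparable. We have $|a(r)|\ge q'$ for
$r\in(e_0,m)$, and $|a(m)|\ge q'$ by continuity. The gap \eqref{eq:gap} was
chosen for this moment: it gives $|a(m)|>q$, that is, $a(m)\in J$. By
Lemma~\ref{lem:exchange}, $P'=(P\setminus\{e_0\})\cup\{m\}$ is admissible for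
$a$ and $|P'|=|P|$, so by (S2) it is eventually admissible for $a_\alpha$. We
add $t_\alpha$, which satisfies $t_\alpha\not\le e$ for all $e\in P'$. It
remains to separate $t_\alpha$ from each $e\in P\setminus\{e_0\}$ with
$e<t_\alpha$. Such an $e$ is comparable with $e_0$. If $e_0<e$, the fixed
separator $r\in(e_0,e)\subset(e_0,t_\alpha)$ has $|a_\alpha(r)|<q'$, contrary
to \eqref{eq:large}. So $e<e_0$, and the fixed separator of this pair lies in
$(e,t_\alpha)$. Thus $P'\cup\{t_\alpha\}$ is admissible for $a_\alpha$ and has
$|P|+1$ elements, a contradiction. This completes Step 1.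

\subsection*{Step 2: $b_\alpha\to b$ uniformly}
Suppose not. Passing to a subnet, there are $\varepsilon>0$ and
$(r_\alpha,k_\alpha)\in G$ with
$|b_\alpha(r_\alpha,k_\alpha)-b(r_\alpha,k_\alpha)|\ge\varepsilon$, the net
$(r_\alpha)$ is universal, and $r_\alpha\to p\in T\cup\{\infty\}$. By
universality either $r_\alpha$ is eventually constant, or for every $r$
eventually $r_\alpha\ne r$. In the second alternative $(r_\alpha,k_\alpha)$ is
eventually outside any given finite subset of $G$; the rows at $r_\alpha$ of
both $z$ and $z_\alpha$ then follow the pattern, and so are controlled by the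
first components, which are close by Step 1.

\medskip\noindent\emph{Case 1: $r_\alpha=r$ eventually.} For each $k$,
eventually $|b_\alpha(r,k)-b(r,k)|<\varepsilon$, so $k_\alpha\ne k$. Thus
$k_\alpha\to\infty$, $b(r,k_\alpha)\to0$ by \eqref{eq:c0}, and eventually
$|b_\alpha(r,k_\alpha)|>\varepsilon/2$. Choose $k'$ with
$|b(r,k')|<\varepsilon/8$ and a rational $\delta\in(0,\varepsilon/4)$.
Eventually $k_\alpha>k'$ and
$|b_\alpha(r,k')|+\delta<3\varepsilon/8<|b_\alpha(r,k_\alpha)|$, so
$(r,k_\alpha)\in Q_\delta(z_\alpha)=Q_\delta(z)$. The last set is finite,
which contradicts $k_\alpha\to\infty$.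

\medskip\noindent\emph{Case 2: $r_\alpha$ is not eventually constant,
$p\in T$ and $a(p)\ne0$.} By Lemma~\ref{lem:top}(c), $p$ has limit length and
eventually $r_\alpha<p$. Let $u_\alpha$ be the child of $r_\alpha$ below $p$.
From $r_\alpha<u_\alpha<p$ we get $u_\alpha\to p$. Choose rationals
$0<q<|a(p)|$ and $0<\delta<\varepsilon/4$. By continuity of $a$ and Step 1,
eventually $|a(u_\alpha)|>q$ and $|a_\alpha(u_\alpha)|>q$. Eventually
$(r_\alpha,k_\alpha)\notin R_{q,\delta}(z)=R_{q,\delta}(z_\alpha)$, so
$|D_z(r_\alpha,u_\alpha,k_\alpha)|\le\delta$ and
$|D_{z_\alpha}(r_\alpha,u_\alpha,k_\alpha)|\le\delta$. By the definition of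
$D$,
\[
|b_\alpha(r_\alpha,k_\alpha)-b(r_\alpha,k_\alpha)|
\le2\delta+|a_\alpha(u_\alpha)-a(u_\alpha)|
\le2\delta+\|a_\alpha-a\|_\infty<\varepsilon
\]
eventually, a contradiction.

\medskip\noindent\emph{Case 3: $r_\alpha$ is not eventually constant, and
either $p=\infty$ or $a(p)=0$.} Then $a(r_\alpha)\to0$, and
$a_\alpha(r_\alpha)\to0$ by Step 1. Take rationals $0<q'<q<\varepsilon/2$.
Eventually $|a(r_\alpha)|<q'$, $|a_\alpha(r_\alpha)|<q'$ and
$(r_\alpha,k_\alpha)\notin S_{q',q}(z)=S_{q',q}(z_\alpha)$. Hence
$|b(r_\alpha,k_\alpha)|\le q$ and $|b_\alpha(r_\alpha,k_\alpha)|\le q$, and the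
difference is at most $2q<\varepsilon$, a contradiction.

\medskip
Steps 1 and 2 prove Proposition~\ref{prop:good}, and the proof of
Theorem~\ref{thm:main} is complete. \hfill$\square$

\section{The quotient $X/c_0(G)$ and the Asplund property}\label{sec:quotient}

The vectors $e_g$ are not needed for Theorem~\ref{thm:main}: the closed span
of the $x_s$ inherits $P(\|\cdot\|,w)$ as a subspace of $X$, and
Section~\ref{sec:midpoints} uses only the $x_s$. They are included because
they make the kernel of the map $(a,b)\mapsto a$ a copy of $c_0(G)$.

A Banach space is an \emph{Asplund space} if every continuous convex function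
on a nonempty open convex subset is Fr\'echet differentiable on a dense
$G_\delta$ subset of its domain. A topological space is \emph{scattered} if
every nonempty subset has a relatively isolated point. We use three results of
Namioka and Phelps \cite{NP}: $C(K)$ is Asplund for every scattered compact
$K$; closed subspaces of Asplund spaces are Asplund; and if a closed subspace
$Y\subset Z$ and the quotient $Z/Y$ are Asplund, then so is $Z$.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
(a) An equivalent norm on the larger space restricts to an equivalent norm on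
the copy of $X$, and a sequence that converges weakly in the copy converges
weakly in the larger space. So the sequential Kadec--Klee property would pass
to an equivalent norm on $X$, contrary to Theorem~\ref{thm:main}(2).

(b) The closed span of the $e_g$ is $\{0\}\oplus c_0(G)$, which we identify
with $c_0(G)$. Let $\pi:X\to C_0(T)$, $\pi(a,b)=a$; then $\|\pi\|\le1$ and
$c_0(G)\subset\ker\pi$. Conversely, let $(0,b)\in X$ and $\eta>0$. By
Lemma~\ref{lem:approx}($\beta$), $|b(r,k)|<2\eta$ for $r$ outside a finite set
$F$, and by \eqref{eq:c0} each row $r\in F$ has finitely many entries of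
modulus at least $2\eta$. So $b\in c_0(G)$, and $\ker\pi=c_0(G)$.

Let $\bar\pi:X/c_0(G)\to C_0(T)$ be the induced map, of norm at most $1$. We
show that it is isometric on the cosets of elements of $X_0$. Such a coset
contains $y=\sum_jc_jx_{s_j}=(a_y,b_y)$. Let $F$ be the finite set of all
$s_j$ and $s_j\wedge s_l$. Each row of $b_y$ is finitely supported, so the
restriction $v$ of $b_y$ to $F\times\omega$ is finitely supported, and
$y-(0,v)$ lies in the same coset. Its rows vanish for $r\in F$ and are bounded
by $|a_y(r)|$ for $r\notin F$, by Lemma~\ref{lem:exact}. So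
$\|y-(0,v)\|=\|a_y\|_\infty$, and the coset has norm at most, hence equal to,
the norm of its image. These cosets are dense in $X/c_0(G)$, so $\bar\pi$ is
an isometry and its range is closed. The range contains the span $A_0$ of the
functions $a_s$. This is a subalgebra of $C_0(T)$, as
$a_sa_{s'}=a_{s\wedge s'}$. It vanishes nowhere, as $a_p(p)=1$, and it
separates points: of two distinct nodes one, say $p$, satisfies
$p\not\le p'$, and then $a_{p'}(p)=0\ne1=a_{p'}(p')$. By the
Stone--Weierstrass theorem for locally compact spaces, $A_0$ is dense in
$C_0(T)$. Hence $\bar\pi$ is onto.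

The space $T\cup\{\infty\}$ is scattered. Indeed, if $Y$ is a subset that
meets $T$ and $t\in Y\cap T$ has minimal length, then the open set
$[\emptyset,t]$ meets $Y$ only in $t$; and $Y=\{\infty\}$ is trivial. The
one-point compactification of the discrete set $G$ is scattered as well, since
every point of $G$ is isolated. So $C_0(T)$ and $c_0(G)$ are closed subspaces
of Asplund spaces $C(K)$, hence Asplund, and therefore $X$ is Asplund.

Finally, $X$ satisfies (i)--(v) by Theorem~\ref{thm:main}(1), while its
quotient $C_0(T)$ fails (i) by Proposition~\ref{prop:C0T}, and so fails all of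
(i)--(v) by Theorem~\ref{thm:known}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Borel Measurability and Renorming},
\texttt{https://webs.um.es/\allowbreak matias/\allowbreak miwiki/\allowbreak
lib/\allowbreak exe/\allowbreak fetch.php?\allowbreak
media=thesis\_revised.pdf}.

\bibitem{Hansell}
R.~W. Hansell, \emph{Descriptive sets and the topology of nonseparable Banach
spaces}, Serdica Math. J. \textbf{27} (2001).

\bibitem{NP}
Namioka and Phelps, Duke Math. J. \textbf{42} (1975).

\end{thebibliography}
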